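# Normal Mrówka–Isbell spaces, Luzin gaps and Martin's Axiom

## 1. Two theorems on normality under MA

**Theorem 1.** If ZFC is consistent, then so is ZFC + MA + $\mathfrak c=\omega_2$ + "there is an AD family $\mathcal A$ with $|\mathcal A|=\omega_1<\mathfrak c$ which contains no Luzin gap and is not normal".

**Theorem 2.** Let (N) be the statement "for every AD family $\mathcal A$: $\mathcal A$ is normal if and only if $|\mathcal A|<\mathfrak c$ and $\mathcal A$ contains no Luzin gap", and let (H) be the statement "for every $X\subseteq 2^\omega$ with $|X|=\omega_1$ and every continuous $c:[X]^2\to 2$ there is an uncountable $c$-homogeneous $Y\subseteq X$". Then MA implies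
$$\text{(N)}\iff\text{CH or (H)}.$$
Moreover, under MA + $\neg$CH, both sides are equivalent to (N$_1$): "every AD family of size $\omega_1$ without Luzin gaps is normal".

Now let us unpack this. An almost disjoint (AD) family of subsets of $\omega$ has an attached topological space $\Psi(\mathcal A)$, and one asks when this space is normal. There are two obstructions. The family may be too big, meaning $|\mathcal A|\ge\mathfrak c$, or it may contain a certain uncountable configuration, a Luzin gap. Statement (N) says that these are the only obstructions. It is known that PFA implies (N). The preprint at https://www.matmor.unam.mx/~michael/preprints_files/GuzmanHrusak.pdf asks whether MA, in place of PFA, is enough.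

Recall that Martin's Axiom, MA, says: for every ccc poset $\mathbb P$ and every family of fewer than $\mathfrak c$ dense subsets of $\mathbb P$, some filter on $\mathbb P$ meets them all. $\mathrm{MA}_{\omega_1}$ is the version for $\omega_1$ dense sets; it implies $\mathfrak c\geq\omega_2$, and when $\mathfrak c=\omega_2$ it is the same as MA.

Theorem 1 says that the answer is no. The "only if" half of (N) is a theorem of ZFC (Proposition 5 below), but the "if" half can fail under MA, even for families of size $\omega_1$. Theorem 2 says exactly what is missing: a Ramsey-type statement about continuous colourings of pairs of reals. MA does not decide (N), since (N) fails in the model of Theorem 1 and holds under MA + CH.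

Here are the terms in (H). For $x\neq y$ in $2^\omega$ let $\Delta(x,y)=\min\{n:x(n)\ne y(n)\}$, and use the same notation for distinct finite sequences of equal length. For $s\in2^{<\omega}$ let $[s]=\{x\in2^\omega:s\subset x\}$. A colouring $c:[X]^2\to2$ is *continuous* if $\{(x,y)\in X^2:x\ne y,\ c(x,y)=i\}$ is open in $X^2$ for $i=0,1$. A set $Y$ is *$e$-homogeneous* if $c$ has the constant value $e$ on $[Y]^2$, and *homogeneous* if it is $e$-homogeneous for some $e$.

The example to keep in mind is $c(x,y)=\Delta(x,y)\bmod 2$ on $2^\omega$. It is continuous, because $c(x',y')=c(x,y)$ as soon as $x',y'$ agree with $x,y$ up to and including $\Delta(x,y)$. The set $\{x: x(n)=0\text{ for all odd }n\}$ is $0$-homogeneous of size $\mathfrak c$.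

## 2. Almost disjoint families, partitions and Luzin gaps

**Definition.** An infinite family $\mathcal A\subseteq\mathcal P(\omega)$ of infinite sets is *almost disjoint* (AD) if any two distinct members have finite intersection. The *Mrówka–Isbell space* $\Psi(\mathcal A)$ has underlying set $\omega\cup\mathcal A$. Points of $\omega$ are isolated, and a basic neighbourhood of $A\in\mathcal A$ is $\{A\}\cup(A\setminus F)$ with $F$ finite. The family $\mathcal A$ is *normal* if $\Psi(\mathcal A)$ is a normal space.

**Definition.** An AD family $\mathcal A$ *contains a Luzin gap* if there are disjoint subfamilies $\mathcal B=\{B_\alpha:\alpha<\omega_1\}$ and $\mathcal C=\{C_\alpha:\alpha<\omega_1\}$ of $\mathcal A$, each enumerated without repetition, and some $m\in\omega$, such that $B_\alpha\cap C_\alpha\subseteq m$ for every $\alpha$, and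
$$(B_\alpha\cap C_\beta)\cup(B_\beta\cap C_\alpha)\not\subseteq m\qquad\text{for all distinct }\alpha,\beta<\omega_1.$$

We allow AD families on any countable infinite set $S$, transferring by a bijection with $\omega$. Then "$\subseteq m$" becomes "$\subseteq F_m$" for a finite $F_m\subseteq S$ (the set corresponding to $m$). When we show below that a family contains no Luzin gap, we rule out every finite set $F$ in the role of $F_m$.

*Example (branches).* On $S=2^{<\omega}$ put $A_x=\{x\restriction n:n\in\omega\}$ for $x\in2^\omega$. Since $A_x\cap A_y=\{x\restriction n:n\le\Delta(x,y)\}$, this is an AD family of size $\mathfrak c$. It contains no Luzin gap. Indeed, suppose $\{A_{x_\alpha}\},\{A_{y_\alpha}\},F$ were one; the subfamilies are disjoint, so $x_\alpha\ne y_\alpha$. On an uncountable set of indices the values $n=\Delta(x_\alpha,y_\alpha)$, $u=x_\alpha\restriction(n+1)$ and $v=y_\alpha\restriction(n+1)$ are constant. For such $\alpha,\beta$ we have $\Delta(x_\alpha,y_\beta)=n$, so $A_{x_\alpha}\cap A_{y_\beta}=\{u\restriction j:j\le n\}=A_{x_\alpha}\cap A_{y_\alpha}\subseteq F$, a contradiction. By Proposition 5 the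 family is not normal, since its size is $\mathfrak c$. So the size condition in (N) cannot be dropped.

Normality has a purely combinatorial form.

**Lemma 4.** $\Psi(\mathcal A)$ is normal if and only if for every partition $\mathcal A=\mathcal B\sqcup\mathcal C$ there is $S\subseteq\omega$ with $B\subseteq^*S$ for all $B\in\mathcal B$ and $C\cap S$ finite for all $C\in\mathcal C$. (We say that $S$ *separates* $\mathcal B$ from $\mathcal C$.)

*Proof.* ($\Rightarrow$) The set $\omega$ is open, and each $A\in\mathcal A$ has a neighbourhood containing no other member of $\mathcal A$. So every subset of $\mathcal A$ is closed. In particular $\mathcal B,\mathcal C$ are disjoint closed sets, and there are disjoint open $U\supseteq\mathcal B$, $V\supseteq\mathcal C$. Put $S=U\cap\omega$. If $B\in\mathcal B$, some neighbourhood of $B$ lies in $U$, so $B\subseteq^*S$. If $C\in\mathcal C$, then $C\subseteq^*V$, so $C\cap S$ is finite.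

($\Leftarrow$) Let $H,K$ be disjoint closed sets. Put $\mathcal B=H\cap\mathcal A$, $\mathcal C=\mathcal A\setminus\mathcal B$, let $S$ separate them, and let
$$U=\mathcal B\cup\big(((S\cup H)\cap\omega)\setminus K\big).$$
If $B\in\mathcal B$, then $B\notin K$ and $K$ is closed, so $B\cap K$ is finite; as $B\subseteq^*S$, we get $B\subseteq^*U$. Hence $U$ is open. If $C\in\mathcal A\setminus H$, then $C\cap H$ is finite because $H$ is closed, and $C\cap S$ is finite; so $C\cap U$ is finite. Hence the complement of $U$ is open. So $U$ is clopen, and clearly $H\subseteq U$ and $U\cap K=\emptyset$. Since $\Psi(\mathcal A)$ is Hausdorff, it is normal. $\square$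

**The countable case, by hand.** Let $\mathcal A=\{A_0,A_1,\dots\}$ be countable and let $\mathcal A=\mathcal B\sqcup\mathcal C$. Put
$$S=\bigcup\Big\{A_n\setminus\bigcup_{m<n}A_m:\ A_n\in\mathcal B\Big\}.$$
If $A_n\in\mathcal B$, then $A_n\subseteq^*S$, because $A_n\cap\bigcup_{m<n}A_m$ is finite. If $A_n\in\mathcal C$, the pieces coming from $A_k$ with $k>n$ avoid $A_n$, and the finitely many pieces with $k<n$ meet it in finite sets; so $A_n\cap S$ is finite. Hence every countable AD family is normal. It contains no Luzin gap, since a gap needs uncountably many sets. In particular the "if" half of (N) is trivially true under CH, where $|\mathcal A|<\mathfrak c$ means that $\mathcal A$ is countable.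

**Proposition 5 (ZFC).** If $\mathcal A$ is normal, then $|\mathcal A|<\mathfrak c$ and $\mathcal A$ contains no Luzin gap.

*Proof.* *Size.* A set $S$ as in Lemma 4 determines $\mathcal B$, namely $\mathcal B=\{A\in\mathcal A:A\subseteq^*S\}$: a member $C$ of $\mathcal C$ is infinite and meets $S$ in a finite set, so $C\not\subseteq^*S$. Hence $2^{|\mathcal A|}\le2^\omega=\mathfrak c$. If $|\mathcal A|\ge\mathfrak c$, this would give $2^{\mathfrak c}\le\mathfrak c$.

*Gaps.* Suppose $\mathcal B,\mathcal C,m$ form a Luzin gap. Apply Lemma 4 to the partition $\mathcal B\sqcup(\mathcal A\setminus\mathcal B)$ and get $S$. Each $B_\alpha\setminus S$ and $C_\alpha\cap S$ is finite, and there are only countably many finite subsets of $\omega$. So there are $k\geq m$ and an uncountable $I\subseteq\omega_1$ such that for $\alpha\in I$ we have $B_\alpha\setminus S\subseteq k$ and $C_\alpha\cap S\subseteq k$, and the sets $B_\alpha\cap k$ and $C_\alpha\cap k$ do not depend on $\alpha$. Let $\alpha\ne\beta$ be in $I$. A number $\geq k$ in $B_\alpha$ is in $S$, and a number $\ge k$ in $C_\beta$ is not. So $B_\alpha\cap C_\beta\subseteq k$,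 and therefore
$$B_\alpha\cap C_\beta=(B_\alpha\cap k)\cap(C_\beta\cap k)=(B_\alpha\cap k)\cap(C_\alpha\cap k)\subseteq B_\alpha\cap C_\alpha\subseteq m.$$
Symmetrically $B_\beta\cap C_\alpha\subseteq m$. This contradicts the definition of a gap. $\square$

## 3. Forcing a separating set, and the colouring that blocks MA

Let $|\mathcal A|<\mathfrak c$, let $\mathcal A$ contain no Luzin gap, and let $\mathcal A=\mathcal B\sqcup\mathcal C$. The sensible thing to do under MA is to force a separating set with finite approximations.

**Step 1: the poset.** Let $\mathbb P$ be the set of $p=(s_p,n_p,F_p,G_p)$ with $n_p\in\omega$, $s_p\subseteq n_p$, $F_p\in[\mathcal B]^{<\omega}$, $G_p\in[\mathcal C]^{<\omega}$ and $\bigcup F_p\cap\bigcup G_p\subseteq n_p$. Here $s_p$ is the part of $S$ below $n_p$, and from $n_p$ on we promise to put in all of $\bigcup F_p$ and leave out all of $\bigcup G_p$. Put $q\le p$ iff $n_q\ge n_p$, $s_q\cap n_p=s_p$, $F_q\supseteq F_p$, $G_q\supseteq G_p$, and for all $k\in[n_p,n_q)$: if $k\in\bigcup F_p$ then $k\in s_q$, and if $k\in\bigcup G_p$ then $k\notin s_q$. This is transitive: if $r\le q\le p$ and $k\in[n_p,n_r)$,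 then for $k<n_q$ use $q\le p$ and $s_r\cap n_q=s_q$, and for $k\ge n_q$ use $r\le q$ and $F_q\supseteq F_p$, $G_q\supseteq G_p$.

**Step 2: a filter meeting fewer than $\mathfrak c$ dense sets gives $S$.** Given $p$ and $n'\ge n_p$, put $s'=s_p\cup(\bigcup F_p\cap[n_p,n'))$. Then $(s',n',F_p,G_p)\le p$, since $\bigcup F_p$ and $\bigcup G_p$ are disjoint above $n_p$. So $\{q:n_q\ge n\}$ is dense for every $n$. Any $B\in\mathcal B$ has finite intersection with each member of $G_p$, so after making $n'$ large we may add $B$ to $F$; likewise any $C\in\mathcal C$ can be added to $G$. These are $|\mathcal A|+\omega<\mathfrak c$ dense sets. Let a filter meet them all, and let $S$ be the union of its $s_p$.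

If $B\in F_p$ with $p$ in the filter and $k\in B\setminus n_p$, choose $q\le p$ in the filter with $n_q>k$; then $k\in s_q\subseteq S$. So $B\subseteq^*S$. If $C\in G_p$ with $p$ in the filter and $k\in C\setminus n_p$ were in $s_q$ for some $q$ in the filter, take $r\le p,q$ in the filter. Then $k\in s_r$ because $s_r\cap n_q=s_q$, but $k\notin s_r$ because $r\le p$ and $n_p\le k<n_r$. So $C\cap S\subseteq n_p$.

By MA everything now depends on whether $\mathbb P$ is ccc.

**Step 3: what an uncountable antichain looks like.** Suppose $\{p_\alpha:\alpha<\omega_1\}$ is an antichain. Thin out so that $s_{p_\alpha}=s$, $n_{p_\alpha}=n$, $F_{p_\alpha}=\{B^i_\alpha:i<k\}$ and $G_{p_\alpha}=\{C^j_\alpha:j<l\}$. For $\alpha\neq\beta$ the quadruple $(s,n,F_{p_\alpha}\cup F_{p_\beta},G_{p_\alpha}\cup G_{p_\beta})$ would be a common extension if it were a condition, so it is not one. Since $p_\alpha$ and $p_\beta$ are conditions, the failure is in a cross term. So there are $i<k$, $j<l$ with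
$$(B^i_\alpha\cap C^j_\beta)\cup(B^i_\beta\cap C^j_\alpha)\not\subseteq n,\tag{1}$$
while $B^i_\alpha\cap C^j_\alpha\subseteq n$ for all $\alpha$.

**Where this stops.** Compare (1) with the definition of a Luzin gap. If one pair $(i,j)$ worked for all $\alpha\ne\beta$ in an uncountable set, we would have a gap and a contradiction. But $(i,j)$ depends on $\{\alpha,\beta\}$. We have a finite colouring of the pairs from an uncountable set and need an uncountable homogeneous set. Pigeonhole does not give one; Lemma 9 below exhibits, under CH, a colouring of pairs with two colours and no uncountable homogeneous set. We shall see that MA does not give one either.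

The colouring is not arbitrary, however: it can be taken continuous. So (H) is precisely what the argument lacks.

**Proposition 6.** MA and (H) imply (N).

*Proof.* The "only if" half is Proposition 5. For the "if" half we continue from Step 3 and derive a contradiction from the antichain.

**Step 4: a continuous colouring.** Identify subsets of $\omega$ with points of $2^\omega$ and let
$$r_\alpha=\langle B^0_\alpha,\dots,B^{k-1}_\alpha,C^0_\alpha,\dots,C^{l-1}_\alpha\rangle\in(2^\omega)^{k+l}\cong2^\omega.$$
If $\alpha\ne\beta$ and $r_\alpha=r_\beta$, the set in (1) would equal $B^i_\alpha\cap C^j_\alpha\subseteq n$. So the $r_\alpha$ are distinct and $X=\{r_\alpha:\alpha<\omega_1\}$ has size $\omega_1$. Let $U_{ij}$ be the set of pairs $\{r_\alpha,r_\beta\}$ satisfying (1). It is open, because a number $t\geq n$ in the set in (1) witnesses (1), and whether $t$ is in these sets depends on finitely many bits of $r_\alpha$ and $r_\beta$. The sets $U_{ij}$ cover $[X]^2$.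

Viewing $X\subseteq2^\omega$, identify $[X]^2$ with $\{(r,r')\in X^2:r<_{\rm lex}r'\}$. This is an open subset of $X^2$, and the off-diagonal part of $X^2$ is the disjoint union of it and its mirror image; so continuity may be checked there. It is zero-dimensional and second countable, so it is covered by countably many clopen sets $E_0,E_1,\dots$, each contained in some $U_{ij}$. Put $E'_m=E_m\setminus\bigcup_{m'<m}E_{m'}$ and let $g$ take on $E'_m$ one fixed value $(i,j)$ with $E_m\subseteq U_{ij}$. Then $g:[X]^2\to k\times l$ is continuous, and $g(r,r')=(i,j)$ implies $\{r,r'\}\in U_{ij}$.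

**Step 5: a homogeneous set.** We claim that a continuous colouring of $[X]^2$ with finitely many colours has an uncountable homogeneous set. With one colour this is clear. With more, merge all colours but one and apply (H). Either the resulting uncountable set is homogeneous in the single colour, or fewer colours occur on it and we use induction. So there is an uncountable $Y\subseteq X$ which is $g$-homogeneous, say with colour $(i,j)$. Let $I=\{\alpha:r_\alpha\in Y\}$.

**Step 6: the gap.** For $\alpha\neq\beta$ in $I$ we have (1) with these $i,j$, and $B^i_\alpha\cap C^j_\alpha\subseteq n$. If $B^i_\alpha=B^i_\beta$ or $C^j_\alpha=C^j_\beta$, the set in (1) would equal $(B^i_\alpha\cap C^j_\alpha)\cup(B^i_\beta\cap C^j_\beta)\subseteq n$. So both enumerations are injective on $I$. As $\mathcal B\cap\mathcal C=\emptyset$, we have found, after re-indexing $I$ by $\omega_1$, a Luzin gap in $\mathcal A$ with $m=n$. This is a contradiction, so $\mathbb P$ is ccc. By Step 2 and Lemma 4, $\mathcal A$ is normal. $\square$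

*Remark.* Todorcevic's Open Coloring Axiom OCA (Todorcevic, *Partition Problems in Topology*, 1989) says: for every separable metric $X$ and open $K\subseteq[X]^2$, either there is an uncountable $Y$ with $[Y]^2\subseteq K$, or $X=\bigcup_nX_n$ with $[X_n]^2\cap K=\emptyset$. It implies (H): take $K=\{c=0\}$; in the second case some $X_n$ is uncountable and $1$-homogeneous. So MA + OCA proves (N), which recovers the PFA result.

## 4. $\Delta\bmod 2$ and an almost disjoint family on the binary tree

Now we go in the other direction. From a colouring without uncountable homogeneous sets we build an AD family that has no Luzin gap and is not normal. We want sets $B_x,C_x$ such that whether $B_x$ meets $C_y$ encodes the colour of $\{x,y\}$. For $c(x,y)=\Delta(x,y)\bmod2$ the binary tree does this.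

Let $X\subseteq2^\omega$ with $|X|=\omega_1$ and let $S=2^{<\omega}\setminus\{\emptyset\}$. For $m\geq1$ let $x{*}m$ be $x\restriction m$ with its last bit flipped. For $i<2$ and $x\in X$ put
$$B^i_x=\{x\restriction m:m\ge1,\ m-1\equiv i\ (2)\},\qquad C^i_x=\{x{*}m:m\ge1,\ m-1\equiv i\ (2)\}.$$
So $B^i_x$ is half of the branch $x$, and $C^i_x$ consists of the nodes just off the branch, on the same levels. For instance, if $x=000\dots$ then $B^0_x=\{0,000,\dots\}$ and $C^0_x=\{1,001,\dots\}$; if $y=100\dots$ then $1\in B^0_y\cap C^0_x$, which records $\Delta(x,y)=0$.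

By a *type* we mean one of the symbols $B^0,B^1,C^0,C^1$. The family has the following properties.

- **(P1)** All the sets are infinite. Sets with different upper index are disjoint, and $B^i_x\cap C^i_x=\emptyset$.
- **(P2)** For $x\ne y$ in $X$ and types $U,W$, the set $U_x\cap W_y$ is finite; and $B^i_x\cap C^i_y\ne\emptyset$ if and only if $c(x,y)=i$.
- **(P3)** For $x\neq y$ in $X$ there is $k$ with $x\restriction k\ne y\restriction k$ such that $U_{x'}\cap W_{y'}=U_x\cap W_y$ for all types $U,W$ and all $x'\in X\cap[x\restriction k]$, $y'\in X\cap[y\restriction k]$.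
- **(P4)** For every finite $F\subseteq S$ there is $N$ such that for $x\ne y$ in $X$ with $x\restriction N=y\restriction N$ and $i=c(x,y)$, we have $B^i_x\cap C^i_y\not\subseteq F$.

*Verification.* (P1): sets with different upper index occupy levels of different parity, and $x\restriction m\ne x{*}m$. For the rest let $x\ne y$ and $\Delta=\Delta(x,y)$. Clearly $x\restriction m=y\restriction m$ iff $m\le\Delta$, and $x{*}m=y{*}m$ iff $m\le\Delta$. So
$$B^i_x\cap B^i_y=\{x\restriction m:1\le m\le\Delta,\ m-1\equiv i\},\qquad C^i_x\cap C^i_y=\{x{*}m:1\le m\le\Delta,\ m-1\equiv i\}.$$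
Next, $x\restriction m=y{*}m$ means that $x$ and $y$ agree below $m-1$ and differ at $m-1$, that is, $m=\Delta+1$. So $B^i_x\cap C^i_y=\{x\restriction(\Delta+1)\}$ if $\Delta\equiv i$, and it is empty otherwise. This gives (P2). All of these intersections, including $C^i_x\cap B^i_y$, depend only on $x\restriction(\Delta+1)$ and $y\restriction(\Delta+1)$, and $\Delta(x',y')=\Delta$ if $x'\in[x\restriction(\Delta+1)]$ and $y'\in[y\restriction(\Delta+1)]$; so (P3) holds with $k=\Delta+1$. For (P4) let $N$ exceed the lengths of all members of $F$. If $x\restriction N=y\restriction N$, then $\Delta\ge N$, so the node $x\restriction(\Delta+1)\in B^i_x\cap C^i_y$ is too long to be in $F$.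

**Lemma 7 (ZFC).** Let $X\subseteq2^\omega$, $|X|=\omega_1$, let $c:[X]^2\to2$, and let $B^i_x,C^i_x$ ($x\in X$, $i<2$) be subsets of a countable set $S$ with (P1)–(P4). Then $\mathcal A=\{B^i_x,C^i_x:x\in X,i<2\}$ is an AD family of size $\omega_1$ and it is not normal. If moreover $X$ has no uncountable $c$-homogeneous subset, then $\mathcal A$ contains no Luzin gap.

*Proof.* By (P1) and (P2) the sets are infinite and have finite intersections for different (type, point) pairs. So they are distinct, and $\mathcal A$ is AD of size $\omega_1$.

**Step 1: $\mathcal A$ is not normal.** This uses only that $X$ is uncountable. Suppose $S_0\subseteq S$ separates $\{B^i_x\}$ from $\{C^i_x\}$. For each $x$ choose a finite $F_x\subseteq S$ with $(B^0_x\cup B^1_x)\setminus S_0\subseteq F_x$ and $(C^0_x\cup C^1_x)\cap S_0\subseteq F_x$. For uncountably many $x$ the set $F_x=F$ is the same. Take $N$ for $F$ as in (P4). Since there are only finitely many sequences of length $N$, we can pick two such $x\neq y$ with $x\restriction N=y\restriction N$. Let $i=c(x,y)$ and $t\in B^i_x\cap C^i_y\setminus F$. As $t\in B^i_x\setminus F$, we have $t\in S_0$.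 Hence $t\in C^i_y\cap S_0\subseteq F$, a contradiction.

**Step 2: no Luzin gap.** Suppose $\{B_\alpha\},\{C_\alpha\},F$ is a Luzin gap in $\mathcal A$. Passing to an uncountable index set we may assume that all $B_\alpha$ have the same type $U$, $B_\alpha=U_{x_\alpha}$, and all $C_\alpha$ have the same type $W$, $C_\alpha=W_{y_\alpha}$. Since the enumerations are without repetition, the $x_\alpha$ are distinct, and so are the $y_\alpha$.

*Case 1: $x_\alpha\ne y_\alpha$ for uncountably many $\alpha$.* Choose $k$ as in (P3) for each pair $(x_\alpha,y_\alpha)$ and thin out so that $k$, $u=x_\alpha\restriction k$ and $v=y_\alpha\restriction k$ do not depend on $\alpha$. For all remaining $\alpha,\beta$ we have $x_\alpha\in[u]$ and $y_\beta\in[v]=[y_\alpha\restriction k]$, so (P3) gives $B_\alpha\cap C_\beta=B_\alpha\cap C_\alpha\subseteq F$, and likewise $B_\beta\cap C_\alpha\subseteq F$. This is a contradiction.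

*Case 2: $x_\alpha=y_\alpha$ for uncountably many $\alpha$.* Thin to these. As $B_\alpha\ne C_\alpha$, we have $U\ne W$. If $U,W$ have different upper indices, all sets $B_\alpha\cap C_\beta$ are empty, a contradiction. Otherwise $\{U,W\}=\{B^i,C^i\}$ for some $i$. For $\alpha\neq\beta$ the set $(B_\alpha\cap C_\beta)\cup(B_\beta\cap C_\alpha)$ is nonempty, so $c(x_\alpha,x_\beta)=i$ by (P2). Thus $\{x_\alpha\}$ is an uncountable homogeneous set, contrary to assumption. $\square$

*Remark.* Conversely, if $Y\subseteq X$ is $i$-homogeneous of size $\omega_1$, then $\{B^i_x:x\in Y\}$ and $\{C^i_x:x\in Y\}$ form a Luzin gap with the empty set in the role of $F_m$: we have $B^i_x\cap C^i_x=\emptyset$, and $B^i_x\cap C^i_y\neq\emptyset$ for $x\ne y$ in $Y$. Taking $\omega_1$ points $x$ with $x(n)=0$ for all odd $n$ gives a concrete Luzin gap on the tree. So $X$ must be chosen with care.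

For $X\subseteq2^\omega$ and $c(x,y)=\Delta(x,y)\bmod2$ we write

$(*)_X$: $X$ is uncountable and has no uncountable $c$-homogeneous subset.

By Lemma 7, if $|X|=\omega_1$ and $(*)_X$ holds, then there is an AD family of size $\omega_1$ without Luzin gaps which is not normal. So Theorem 1 follows from the next statement, which Sections 6–10 prove.

**Theorem 3.** If ZFC is consistent, so is ZFC + MA + $\mathfrak c=\omega_2$ + "there is $X\subseteq2^\omega$ with $|X|=\omega_1$ and $(*)_X$".

## 5. Almost disjoint families from arbitrary continuous colourings, and the equivalence with (H)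

First we finish Theorem 2. The implication still missing needs a family with (P1)–(P4) for an arbitrary continuous colouring.

**Proposition 8 (ZFC).** (N$_1$) implies (H).

*Proof.* Suppose (H) fails: $X\subseteq2^\omega$, $|X|=\omega_1$, and $c:[X]^2\to2$ is continuous without uncountable homogeneous sets. By Lemma 7 it suffices to find sets with (P1)–(P4).

**Step 1: a replacement for the splitting node.** For distinct $s,t\in 2^{<\omega}$ of equal length with $[s]\cap X\ne\emptyset\ne[t]\cap X$, call $(s,t)$ *decided* if $c$ is constant on $([s]\cap X)\times([t]\cap X)$; let $d(s,t)$ be the value. Equal pairs count as not decided. The notion is symmetric in $s,t$, and extensions of decided pairs (of equal length, still meeting $X$) are decided. For $x\ne y$ in $X$ let $n(x,y)$ be the least $n$ such that $(x\restriction n,y\restriction n)$ is decided; it exists because $c$ is continuous. Note that $n(x,y)>\Delta(x,y)$, and that $d(x\restriction n,y\restriction n)=c(x,y)$ for $n=n(x,y)$. Let $D$ be the set of decided pairs $(s,t)$ such that $(s\restriction(|s|-1),t\restriction(|t|-1))$ is not decided. (Decided pairs have length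 at least 1.) Then for $x\neq y$ in $X$,
$$(x\restriction n,y\restriction n)\in D\iff n=n(x,y).\tag{2}$$

For example, if $X=2^\omega$ and $c=\Delta\bmod2$, then $n(x,y)=\Delta(x,y)+1$ and $D$ consists of the pairs $(r^\frown0,r^\frown1)$ and $(r^\frown1,r^\frown0)$. (The size of $X$ plays no role in these definitions.)

**Step 2: the sets.** On the countable set $D\sqcup(\{0,1\}\times\{0,1\}\times2^{<\omega})$ put, for $x\in X$ and $i<2$,
$$B^i_x=\{(s,t)\in D:s\subset x,\ d(s,t)=i\}\cup\{(0,i,x\restriction n):n\in\omega\},$$
$$C^i_x=\{(s,t)\in D:t\subset x,\ d(s,t)=i\}\cup\{(1,i,x\restriction n):n\in\omega\}.$$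
The triples are there only to make the sets infinite.

**Step 3: verification.** (P1): sets with different upper index differ in the value of $d$ and in the second entry of the triples, so they are disjoint. If $(s,t)\in B^i_x\cap C^i_x$, then $s$ and $t$ are initial segments of $x$ of the same length, so $s=t$, which is impossible; and the triples in $B^i_x$ and $C^i_x$ differ in the first entry. So $B^i_x\cap C^i_x=\emptyset$.

(P2): let $x\neq y$. The set $B^i_x\cap B^i_y$ consists of the $(s,t)\in D$ with $s\subset x$, $s\subset y$, $d(s,t)=i$, together with $\{(0,i,x\restriction n):n\le\Delta(x,y)\}$. Here $|t|=|s|\le\Delta(x,y)$, so it is finite; likewise for $C^i_x\cap C^i_y$. By (2), $B^i_x\cap C^i_y=\{(x\restriction n,y\restriction n)\}$ with $n=n(x,y)$ if $c(x,y)=i$, and it is empty otherwise.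

(P3): take $k=n(x,y)$, $u=x\restriction k$, $v=y\restriction k$, so $u\neq v$ and $(u,v)\in D$. If $x'\in X\cap[u]$ and $y'\in X\cap[v]$, then $n(x',y')=k$ by (2), and $\Delta(x',y')=\Delta(u,v)$. By the formulas above, for equal types the intersection depends only on the common initial segment $u\restriction\Delta(u,v)$; for $B^i$ against $C^i$ it is $\{(u,v)\}$ if $d(u,v)=i$ and $\emptyset$ if not; for $C^i$ against $B^i$ it is $\{(v,u)\}$ if $d(v,u)=i$ and $\emptyset$ if not; and for different upper indices it is empty. So it is the same for $(x',y')$ as for $(x,y)$.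

(P4): let $N$ exceed the lengths of all sequences occurring in members of $F$. If $x\restriction N=y\restriction N$, then $n(x,y)>\Delta(x,y)\ge N$, so the point $(x\restriction n,y\restriction n)$ with $n=n(x,y)$, which lies in $B^i_x\cap C^i_y$ for $i=c(x,y)$, is not in $F$.

By Lemma 7 the resulting family of size $\omega_1$ is not normal and contains no Luzin gap. So (N$_1$) fails. $\square$

*Proof of Theorem 2.* Assume MA. If CH holds, then "CH or (H)" holds, and so does (N): the "only if" half is Proposition 5, and the "if" half concerns countable families, which are normal by Section 2. If CH fails, then $\omega_1<\mathfrak c$, so (N) implies (N$_1$). By Proposition 8, (N$_1$) implies (H), and by Proposition 6, (H) implies (N). So (N), (N$_1$), (H) are equivalent, and (H) is then the same as "CH or (H)". $\square$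

## 6. Under CH some $X$ satisfies $(*)_X$

From here to the end $c(x,y)=\Delta(x,y)\bmod2$. The plan for Theorem 3 is to start from CH, where a suitable $X$ is easy to find, and to force MA while keeping $(*)_X$ for this one $X$.

**Lemma 9.** CH implies that there is $X\subseteq2^\omega$ with $|X|=\omega_1$ and $(*)_X$.

*Proof.* The closure of an $e$-homogeneous set $H$ is $e$-homogeneous. Indeed, if $x\ne y$ are in $\overline H$ and $n=\Delta(x,y)$, take $x'\in H\cap[x\restriction(n+1)]$ and $y'\in H\cap[y\restriction(n+1)]$; then $\Delta(x',y')=n$, so $c(x,y)=c(x',y')=e$. No $[s]$ is homogeneous, since it contains pairs with $\Delta=|s|$ and pairs with $\Delta=|s|+1$. So closed homogeneous sets are nowhere dense. There are at most $\mathfrak c=\omega_1$ closed sets, so we can enumerate the closed homogeneous sets as $\{H_\alpha:\alpha<\omega_1\}$. By the Baire category theorem choose recursively $x_\alpha\notin\bigcup_{\beta<\alpha}(H_\beta\cup\{x_\beta\})$, and let $X=\{x_\alpha:\alpha<\omega_1\}$. A homogeneous $Y\subseteq X$ has homogeneous closure, say $\overline Y=H_\alpha$, and $x_\beta\notin H_\alpha$ for $\beta>\alpha$.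 So $Y\subseteq\{x_\beta:\beta\le\alpha\}$ is countable. $\square$

## 7. Tuples of increasing rank realise every colour pattern

The statement $(*)_X$ says that every uncountable subset of $X$ contains pairs of both colours. For chain conditions we need a version for tuples: given uncountably many $k$-tuples $a=(a_0,\dots,a_{k-1})$ from $X$, find two of them, $a$ and $b$, such that the colours $c(a_i,b_i)$ are prescribed for all $i<k$ at once.

Without further hypotheses this is false. Suppose $a_1=0^\frown a_0$ for all tuples. Then $\Delta(a_1,b_1)=\Delta(a_0,b_0)+1$, so $c(a_1,b_1)=1-c(a_0,b_0)$ always, and only two of the four patterns occur. Such tuples can be present: if $X$ satisfies $(*)_X$, so does $X\cup\{0^\frown x:x\in X\}$. An uncountable homogeneous subset would have uncountable intersection with one of the two parts, and if $\{0^\frown x:x\in H\}$ is homogeneous, then so is $H$, in the other colour. The trouble is that $a_1$ can be computed from $a_0$. The cure is to require that each coordinate be "new" over the earlier ones, and elementary submodels make this precise.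

**Elementary submodels.** We use three textbook facts about a countable $N\prec H(\theta)$, $\theta$ regular and large. Anything definable in $H(\theta)$ from parameters in $N$ is in $N$. If $Z\in N$ is countable, then $Z\subseteq N$; equivalently, if $Z\in N$ and $Z\not\subseteq N$, then $Z$ is uncountable. And every countable subset of $H(\theta)$ is contained in some countable $N\prec H(\theta)$.

**Ranks.** Assume CH and $(*)_X$. Fix a large regular $\theta$ and choose recursively countable $N_\delta\prec H(\theta)$ ($\delta<\omega_1$) with $X,\langle N_\varepsilon:\varepsilon<\delta\rangle\in N_\delta$. Then $\delta\in N_\delta$, as the domain of that sequence, so $\delta\subseteq N_\delta$. For $\varepsilon<\delta$ it follows that $N_\varepsilon\in N_\delta$, and $N_\varepsilon\subseteq N_\delta$ since $N_\varepsilon$ is countable. In particular $\omega_1\subseteq\bigcup_\delta N_\delta$. By CH and elementarity $N_0$ contains enumerations in type $\omega_1$ of $2^\omega$ and of $\mathcal P((2^{<\omega})^k)$ for every $k$. The $\alpha$-th element of such an enumeration is in $N_{\alpha+1}$. So all elements of these sets lie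 in $\bigcup_\delta N_\delta$.

For $x\in2^\omega$ let $\rho(x)=\min\{\delta:x\in N_\delta\}$. For each $\varepsilon<\omega_1$ the set $\{x:\rho(x)\le\varepsilon\}=2^\omega\cap N_\varepsilon$ is countable. In the bad example, $\rho(0^\frown x)=\rho(x)$, since each of $x$ and $0^\frown x$ is definable from the other.

**Lemma 10.** Assume CH and $(*)_X$. Let $k\ge1$ and $T\subseteq X^k$ be such that $\rho(a_0)<\dots<\rho(a_{k-1})$ for all $a\in T$, and for every $\varepsilon<\omega_1$ some $a\in T$ has $\rho(a_0)>\varepsilon$. Then for every $e\in2^k$ there are $a,b\in T$ with $a_i\ne b_i$ and $c(a_i,b_i)=e_i$ for all $i<k$.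

For $k=1$ this is just $(*)_X$: $T$ is uncountable, so it is not $(1-e_0)$-homogeneous. For larger $k$ we fix one tuple $a$ of high rank and work from its last coordinate down. At coordinate $i$ the earlier coordinates are held fixed, the set of possible values of the $i$-th coordinate is uncountable because it is defined in a model that misses $a_i$, and $(*)_X$ applied to that set gives a splitting of colour $e_i$.

*Proof.* **Step 1: a model for each coordinate.** Let $K$ be the closure of $T$ in $(2^\omega)^k$. It is determined by $\{\vec s\in(2^{<\omega})^k:\prod_j[s_j]\cap T\ne\emptyset\}$, an element of $\mathcal P((2^{<\omega})^k)$, so $K\in N_\varepsilon$ for some $\varepsilon$. Fix $a\in T$ with $\rho(a_0)>\varepsilon$. Put $M_0=N_\varepsilon$ and $M_i=N_{\rho(a_{i-1})}$ for $1\le i<k$. Since $\varepsilon<\rho(a_0)<\dots<\rho(a_{k-1})$ and the models increase,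
$$K,a_0,\dots,a_{i-1}\in M_i\quad\text{and}\quad a_i\in X\setminus M_i\qquad(i<k).$$

**Step 2: splitting, from the last coordinate down.** Let $K_k=K$. By downward recursion on $i<k$ we choose $u_i,v_i\in2^{<\omega}$ and put
$$K_i=\{z\in(2^\omega)^i:\ \exists y\in[u_i]\ z^\frown y\in K_{i+1}\ \text{ and }\ \exists y'\in[v_i]\ z^\frown y'\in K_{i+1}\},$$
keeping $(a_0,\dots,a_{i-1})\in K_i$. For $i=k$ this holds, since $a\in T\subseteq K$. Suppose $(a_0,\dots,a_i)\in K_{i+1}$, and let
$$Y=\{y\in X:(a_0,\dots,a_{i-1},y)\in K_{i+1}\}.$$
The set $K_{i+1}$ is definable from $K$ and the finitely many $u_j,v_j$, $j>i$, which are elements of $2^{<\omega}\subseteq M_i$. Also $X,a_0,\dots,a_{i-1}\in M_i$. So $Y\in M_i$. As $a_i\in Y\setminus M_i$, the set $Y$ is uncountable. By $(*)_X$, $Y$ is not $(1-e_i)$-homogeneous, so there are $y\ne y'$ in $Y$ with $c(y,y')=e_i$. Let $n=\Delta(y,y')+1$, $u_i=y\restriction n$, $v_i=y'\restriction n$. Then $[u_i]\cap[v_i]=\emptyset$, $c$ has the constant value $e_i$ on $[u_i]\times[v_i]$, and $y,y'$ witness that $(a_0,\dots,a_{i-1})\in K_i$.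

**Step 3: going back up.** At the end $\emptyset\in K_0$. From a point $z\in K_i$ we can move to some $z^\frown y\in K_{i+1}$ with $y\in[u_i]$, or to some $z^\frown y'\in K_{i+1}$ with $y'\in[v_i]$. Starting from $\emptyset$ and always choosing the $u$-side we reach a point of $K\cap\prod_i[u_i]$; always choosing the $v$-side we reach a point of $K\cap\prod_i[v_i]$. As $T$ is dense in $K$ and these products are open, there are $a'\in T\cap\prod_i[u_i]$ and $b'\in T\cap\prod_i[v_i]$. Then $a'_i\ne b'_i$ and $c(a'_i,b'_i)=e_i$ for all $i<k$. $\square$

## 8. Posets that spoil $X$, and two witnesses per condition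

We shall use the following textbook fact several times.

**Fact 11.** Let $P$ be ccc and $q_\eta\in P$ for $\eta<\omega_1$. Then some $q\in P$ forces $\{\eta<\omega_1:q_\eta\in\dot G\}$ to be uncountable.

*Proof.* Otherwise every condition forces this set to be countable, hence bounded in $\omega_1$, as $P$ preserves $\omega_1$. By ccc there are only countably many possible values for a bound, so there is $\beta<\omega_1$ such that every condition forces the set to be contained in $\beta$. But $q_\beta$ forces that $\beta$ is in it. $\square$

**The usual iteration for MA would destroy $X$.** One obtains MA by forcing with all ccc posets of size $\omega_1$ in turn. Some of these add an uncountable homogeneous subset of $X$. Assume CH and $(*)_X$ and pick an uncountable $X'\subseteq X$ on which $\rho$ is injective. Let $R$ be the set of finite $0$-homogeneous subsets of $X'$, ordered by reverse inclusion.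

Then $R$ is ccc. Given $a_\eta\in R$ ($\eta<\omega_1$), pass to a $\Delta$-system $a_\eta=r\sqcup b_\eta$ with $|b_\eta|=n$ fixed. If $n=0$, we are done. Otherwise list $b_\eta$ by increasing rank as $x^0_\eta,\dots,x^{n-1}_\eta$, and thin out so that for some $\ell$ and pairwise distinct $s_l\in2^\ell$ we have $x^l_\eta\restriction\ell=s_l$ for all $\eta$. Since the $b_\eta$ are disjoint and $\rho$ is injective on $X'$, these tuples satisfy the hypothesis of Lemma 10. So there are $\eta\neq\zeta$ with $c(x^l_\eta,x^l_\zeta)=0$ for all $l$. For $l\ne l'$ we get $c(x^l_\eta,x^{l'}_\zeta)=\Delta(s_l,s_{l'})\bmod2=c(x^l_\eta,x^{l'}_\eta)=0$. So $a_\eta\cup a_\zeta\in R$.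

By Fact 11, applied to the singletons $\{x\}$, $x\in X'$, some condition in $R$ forces the union of the generic filter to be an uncountable $0$-homogeneous subset of $X$. So $R$ is a ccc poset that spoils $X$, and MA must be arranged without forcing with $R$. The only way is to make $R$ stop being ccc.

**One witness is not enough.** Let $P$ be a ccc poset which spoils $X$: some $p$ forces that $\dot H\subseteq X$ is uncountable and $e$-homogeneous. To make $P$ non-ccc, choose $p_\gamma\le p$ and $\xi_\gamma\in X$ with $p_\gamma\Vdash\xi_\gamma\in\dot H$, for $\gamma<\omega_1$, with the $\xi_\gamma$ distinct. If $c(\xi_\gamma,\xi_{\gamma'})=1-e$, then $p_\gamma$ and $p_{\gamma'}$ are incompatible. So one would like to add an uncountable set $\Gamma$ of indices such that $c(\xi_\gamma,\xi_{\gamma'})=1-e$ for all $\gamma\neq\gamma'$ in $\Gamma$. But then $\{\xi_\gamma:\gamma\in\Gamma\}$ is an uncountable $(1-e)$-homogeneous subset of $X$, and we have ourselves destroyed $(*)_X$.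

The way out is to let each condition decide two elements $\xi^0_\gamma,\xi^1_\gamma$ of $\dot H$, and to ask only that for each pair $\gamma\ne\gamma'$ *at least one* $i<2$ gives $c(\xi^i_\gamma,\xi^i_{\gamma'})=1-e$. This still makes $p_\gamma,p_{\gamma'}$ incompatible, but it does not force either of the sets $\{\xi^0_\gamma\},\{\xi^1_\gamma\}$ to be homogeneous.

**Lemma 12.** Assume CH and $(*)_X$. Let $P$ be ccc with $1_P\not\Vdash(*)_X$. Then there is a ccc poset $Q$ with $|Q|\le\omega_1$ such that $Q\Vdash(*)_X$ and $Q\Vdash$ "$P$ is not ccc".

*Proof.* **Step 1: choosing the witnesses.** $P$ preserves $\omega_1$, so $X$ remains uncountable, and there are $p\in P$, $e<2$ and $\dot H$ such that $p$ forces that $\dot H\subseteq X$ is uncountable and $e$-homogeneous. Each set $\{x:\rho(x)\le\varepsilon\}$ is countable, so $p$ forces $\dot H$ to have elements of rank above any given $\varepsilon<\omega_1$. Hence we can choose recursively, for $\gamma<\omega_1$, conditions $p_\gamma\le p$ and $\xi^0_\gamma,\xi^1_\gamma\in X$ with $p_\gamma\Vdash\xi^0_\gamma,\xi^1_\gamma\in\dot H$ and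
$$\sup\{\rho(\xi^i_{\gamma'}):\gamma'<\gamma,\ i<2\}<\rho(\xi^0_\gamma)<\rho(\xi^1_\gamma).\tag{3}$$
If $p_\gamma$ and $p_{\gamma'}$ are compatible, $\gamma\ne\gamma'$, then a common extension forces all four points into $\dot H$, so $c(\xi^i_\gamma,\xi^i_{\gamma'})=e$ for $i=0,1$.

**Step 2: the poset.** Let $Q_0$ be the set of finite $a\subseteq\omega_1$ such that for all $\gamma\ne\gamma'$ in $a$ there is $i<2$ with $c(\xi^i_\gamma,\xi^i_{\gamma'})=1-e$, ordered by reverse inclusion. If $G\subseteq Q_0$ is generic, then $\{p_\gamma:\gamma\in\bigcup G\}$ consists of pairwise incompatible conditions, by Step 1.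

**Step 3: the main claim.** *Let $a_\eta\in Q_0$ and distinct $h_\eta\in X$ ($\eta<\omega_1$) be given, and let $d<2$. Then there are $\eta\ne\zeta$ with $a_\eta\cup a_\zeta\in Q_0$ and $c(h_\eta,h_\zeta)=d$.*

This claim will give both the chain condition and the preservation of $(*)_X$. We prove it by thinning out until Lemma 10 applies. By repeated passage to uncountable index sets (re-indexed by $\omega_1$) we may assume the following.

1. $a_\eta=r\sqcup b_\eta$ with the $b_\eta$ pairwise disjoint, and $b_\eta=\{\gamma^0_\eta<\dots<\gamma^{n-1}_\eta\}$ with $n\ge0$ fixed. This is the $\Delta$-system lemma.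
2. Put $S_\eta=\{\rho(h_\eta)\}\cup\{\rho(\xi^i_\gamma):\gamma\in b_\eta,i<2\}$. Then $\max S_\eta<\min S_\zeta$ for $\eta<\zeta$. To get this, note that for each $\varepsilon$ only countably many $\eta$ have $S_\eta\cap(\varepsilon+1)\ne\emptyset$: the $h_\eta$ are distinct and only countably many $x$ have $\rho(x)\le\varepsilon$; and $(\gamma,i)\mapsto\rho(\xi^i_\gamma)$ is injective by (3), so only countably many $(\gamma,i)$ have $\rho(\xi^i_\gamma)\le\varepsilon$, and each $\gamma$ is in at most one $b_\eta$. Now choose indices recursively.
3. There are $\ell$ and $s^i_l\in2^\ell$ with $\xi^i_{\gamma^l_\eta}\restriction\ell=s^i_l$ for all $\eta$, and $s^i_l\ne s^i_{l'}$ for $l\neq l'$ and $i<2$. For a single $\eta$ such an $\ell$ exists because $\xi^i_{\gamma^l_\eta}$, $l<n$, are distinct; there are countably many possibilities for $\ell$ and the $s^i_l$.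
4. Either $\rho(h_\eta)\ne\rho(\xi^i_{\gamma^l_\eta})$ for all $\eta,l,i$, or there is a fixed $(l^*,i^*)$ with $\rho(h_\eta)=\rho(\xi^{i^*}_{\gamma^{l^*}_\eta})$ for all $\eta$. (For each $\eta$ there is at most one such $(l,i)$, by (3).) Moreover the position of $\rho(h_\eta)$ among the ranks in $S_\eta$ does not depend on $\eta$.

Let $\tau_\eta$ be the tuple consisting of $h_\eta$ and all $\xi^i_{\gamma^l_\eta}$, $(l,i)\in n\times2$, with $(l^*,i^*)$ omitted in the second alternative of (4), listed in increasing order of $\rho$. The ranks in $\tau_\eta$ are distinct. By (3) the points $\xi^i_{\gamma^l_\eta}$ are ordered by rank as the pairs $(l,i)$ are ordered lexicographically, and the place of $h_\eta$ is fixed by (4), so a given coordinate has the same meaning for all $\eta$. By (2), $T=\{\tau_\eta:\eta<\omega_1\}$ satisfies the hypothesis of Lemma 10. Ask for colour $d$ at the coordinate of $h$ and colour $1-e$ at all other coordinates. The lemma gives $\eta\neq\zeta$ with $c(h_\eta,h_\zeta)=d$ and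
$$c(\xi^i_{\gamma^l_\eta},\xi^i_{\gamma^l_\zeta})=1-e\qquad\text{for every listed }(l,i).$$

It remains to see that $a_\eta\cup a_\zeta\in Q_0$. Pairs inside $a_\eta$ or inside $a_\zeta$ are fine, so consider $\gamma^l_\eta\in b_\eta$ and $\gamma^{l'}_\zeta\in b_\zeta$. If $l=l'$, at least one of $(l,0),(l,1)$ is listed, and that $i$ works. This is where the second witness is used: the rank of $h_\eta$ can coincide with the rank of at most one of the two. If $l\ne l'$, then by (3) of the list
$$c(\xi^i_{\gamma^l_\eta},\xi^i_{\gamma^{l'}_\zeta})=\Delta(s^i_l,s^i_{l'})\bmod2=c(\xi^i_{\gamma^l_\eta},\xi^i_{\gamma^{l'}_\eta}),$$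
and this is $1-e$ for some $i$, since $a_\eta\in Q_0$. The claim is proved.

**Step 4: $Q_0$ is ccc and forces $(*)_X$.** If $\{a_\eta:\eta<\omega_1\}$ were an antichain in $Q_0$, choose any distinct $h_\eta\in X$; the claim gives a compatible pair, a contradiction. So $Q_0$ is ccc and $X$ remains uncountable. Suppose some $q$ forced that $\dot H'\subseteq X$ is uncountable and $d'$-homogeneous. Choose recursively $a_\eta\le q$ and distinct $h_\eta\in X$ with $a_\eta\Vdash h_\eta\in\dot H'$. The claim with $d=1-d'$ gives a condition $a_\eta\cup a_\zeta$ forcing $h_\eta,h_\zeta\in\dot H'$, although $c(h_\eta,h_\zeta)\ne d'$. This is a contradiction.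

**Step 5: $P$ loses the ccc.** All singletons $\{\gamma\}$ are in $Q_0$. By Fact 11 some $q\in Q_0$ forces $\{\gamma:\{\gamma\}\in\dot G\}$ to be uncountable. Let $Q=\{a\in Q_0:a\supseteq q\}$. Then $Q$ is ccc, $|Q|\le\omega_1$ and $Q\Vdash(*)_X$. In the extension by $Q$ the conditions $p_\gamma$ with $\{\gamma\}\in G$ are pairwise incompatible, hence distinct for distinct $\gamma$, and there are uncountably many of them. So $P$ is not ccc there. $\square$

## 9. Limit stages of the iteration

**Lemma 13.** Let $P_\delta$ be the limit of a finite support iteration of ccc posets, $\delta$ a limit ordinal, with $P_\alpha\Vdash(*)_X$ for all $\alpha<\delta$. Then $P_\delta\Vdash(*)_X$.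

*Proof.* We show that an uncountable homogeneous set in the extension by $P_\delta$ leaves a trace at an earlier stage. $P_\delta$ is ccc, so $X$ remains uncountable. Suppose $p\in P_\delta$ forces that $\dot H\subseteq X$ is uncountable and $e$-homogeneous. Choose recursively $p_\eta\le p$ and distinct $h_\eta\in X$ ($\eta<\omega_1$) with $p_\eta\Vdash h_\eta\in\dot H$. Thin out so that the supports of the $p_\eta$ form a $\Delta$-system with root $R$. As $R$ is finite and $\delta$ is a limit, $R\subseteq\alpha$ for some $\alpha<\delta$. Since $P_\alpha$ is ccc, Fact 11 gives $q\in P_\alpha$ forcing $I=\{\eta:p_\eta\restriction\alpha\in\dot G_\alpha\}$ to be uncountable. Take a generic $G_\alpha\ni q$.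

For $\eta\ne\zeta$ in $I$ there is $r\in G_\alpha$ below $p_\eta\restriction\alpha$ and $p_\zeta\restriction\alpha$. The supports of $p_\eta,p_\zeta$ above $\alpha$ are disjoint, so $r\cup p_\eta\restriction[\alpha,\delta)\cup p_\zeta\restriction[\alpha,\delta)$ (on each coordinate in $[\alpha,\delta)$, use whichever of the two is non-trivial there) is a condition below both $p_\eta$ and $p_\zeta$. One checks this by induction on the coordinates: if the part below $\beta$ extends $p_\eta\restriction\beta$ and $p_\zeta\restriction\beta$, then it forces the entry at $\beta$ to be in $\dot Q_\beta$. This condition forces $h_\eta,h_\zeta\in\dot H$, hence $c(h_\eta,h_\zeta)=e$. Therefore $\{h_\eta:\eta\in I\}\in V[G_\alpha]$ is an uncountable $e$-homogeneous subset of $X$, which contradicts $(*)_X$ in $V[G_\alpha]$. $\square$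

## 10. A Solovay–Tennenbaum iteration that keeps $(*)_X$

*Proof of Theorem 3.* If ZFC is consistent, so is ZFC + CH + $2^{\omega_1}=\omega_2$. Let $V$ be a model of this theory and let $X\in V$ be as in Lemma 9.

**Step 1: the iteration.** We define a finite support iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\omega_2\rangle$ of ccc preorders with underlying set $\omega_1$. At stage $\alpha$, bookkeeping hands us a $P_\alpha$-name for a preorder $R_\alpha$ on $\omega_1$, in such a way that every preorder on $\omega_1$ in any $V[G_\beta]$, $\beta<\omega_2$, is handed to us at some stage $\alpha\ge\beta$. This is possible as usual: fix a bijection $\alpha\mapsto(\beta,\nu)$ of $\omega_2$ with $\omega_2\times\omega_2$ such that $\beta\le\alpha$, and let $R_\alpha$ be the $\nu$-th preorder in a list, made at stage $\beta$, of the preorders on $\omega_1$ in $V[G_\beta]$. There are at most $2^{\omega_1}=\omega_2$ of these, by Step 2. In $V[G_\alpha]$ we proceed as follows.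

- If $R_\alpha$ is not ccc, $Q_\alpha$ is trivial.
- If $R_\alpha$ is ccc and $1\Vdash_{R_\alpha}(*)_X$, let $Q_\alpha=R_\alpha$.
- If $R_\alpha$ is ccc and $1\not\Vdash_{R_\alpha}(*)_X$, let $Q_\alpha$ be the poset of Lemma 12 for $P=R_\alpha$, recoded as a preorder on $\omega_1$.

**Step 2: cardinal arithmetic at intermediate stages.** This is needed because Lemma 12 assumes CH. Every $P_\alpha$ is ccc, being a finite support iteration of ccc preorders. Call $p\in P_\alpha$ *determined* if every $p(\beta)$, $\beta\in\mathrm{supp}(p)$, is the canonical name of an ordinal below $\omega_1$. Determined conditions are dense, by induction on $\alpha$. If $\alpha=\beta+1$ and $p\in P_\alpha$, extend $p\restriction\beta$ to a condition deciding which ordinal $p(\beta)$ is, then extend this to a determined condition, and append the name of that ordinal. If $\alpha$ is a limit, $p$ has support in some $\beta<\alpha$. So for $\alpha<\omega_2$, $P_\alpha$ has a dense subset of size $\le\omega_1$, and $P_{\omega_2}$ has one of size $\omega_2$. Let $\alpha<\omega_2$. Counting nice names, $V[G_\alpha]$ has at most $(\omega_1^{\omega})^\omega=\omega_1$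 subsets of $\omega$ and at most $(\omega_1^\omega)^{\omega_1}=2^{\omega_1}=\omega_2$ subsets of $\omega_1$ (values computed in $V$). So $V[G_\alpha]\models$ CH + $2^{\omega_1}=\omega_2$.

**Step 3: $(*)_X$ survives.** By induction $V[G_\alpha]\models(*)_X$ for all $\alpha\le\omega_2$. For $\alpha=0$ this is the choice of $X$. If it holds at $\alpha<\omega_2$, then CH and $(*)_X$ hold in $V[G_\alpha]$, so Lemma 12 applies there when needed, and in each of the three cases $Q_\alpha\Vdash(*)_X$; so it holds at $\alpha+1$. At limits, including $\omega_2$, it holds by Lemma 13. So $V[G_{\omega_2}]\models(*)_X$. Since $\omega_1$ is preserved, $|X|=\omega_1$ there.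

**Step 4: $\mathrm{MA}_{\omega_1}$ holds in $V[G_{\omega_2}]$.** It suffices to consider ccc preorders on $\omega_1$. Indeed, given a ccc poset $P$ and dense sets $D_\xi$ ($\xi<\omega_1$), close up to get $P'\subseteq P$ of size at most $\omega_1$ such that elements of $P'$ compatible in $P$ have a common extension in $P'$ and every element of $P'$ has an extension in $D_\xi\cap P'$ for each $\xi$. Then $P'$ is ccc, the $D_\xi\cap P'$ are dense in $P'$, a filter on $P'$ meeting them generates a filter on $P$ meeting the $D_\xi$, and a surjection $\omega_1\to P'$ pulls $P'$ back to a preorder on $\omega_1$.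

So let $R\in V[G_{\omega_2}]$ be a ccc preorder on $\omega_1$ together with $\omega_1$ dense sets. All this is coded by one subset of $\omega_1$. That subset has a nice name using $\omega_1$ many countable antichains of determined conditions, each of finite support. So the name involves only $\omega_1$ coordinates, and these are bounded by some $\beta<\omega_2$. Hence $R$ and the dense sets lie in $V[G_\beta]$, and $R=R_\alpha$ for some $\alpha\ge\beta$. An uncountable antichain of $R$ in $V[G_\alpha]$ would remain one in $V[G_{\omega_2}]$, so $R$ is ccc in $V[G_\alpha]$ and the first alternative does not occur. The third alternative is impossible, since it gives $R$ an uncountable antichain in $V[G_{\alpha+1}]\subseteq V[G_{\omega_2}]$, where it is still uncountable and still an antichain. So $Q_\alpha=R$, and the generic filter for $Q_\alpha$ meets the given dense sets, which are in $V[G_\alpha]$.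

**Step 5: the continuum.** By Step 4, $\mathfrak c\ge\omega_2$ in $V[G_{\omega_2}]$. In $V$ we have $\omega_2^\omega=\omega_2$: every function from $\omega$ to $\omega_2$ is bounded, so there are at most $\omega_2\cdot\omega_1^\omega=\omega_2$ of them, by CH. As $P_{\omega_2}$ is ccc with a dense subset of size $\omega_2$, there are at most $(\omega_2^\omega)^\omega=\omega_2$ nice names for subsets of $\omega$. So $\mathfrak c=\omega_2$, and $\mathrm{MA}_{\omega_1}$ is the same as MA. $\square$

*Proof of Theorem 1.* Work in the model just constructed. MA holds, $\mathfrak c=\omega_2$, and there is $X\subseteq2^\omega$ with $|X|=\omega_1$ and $(*)_X$. Apply Lemma 7 to the tree family of Section 4. The result is an AD family of size $\omega_1<\mathfrak c$ which contains no Luzin gap and is not normal. So (N) fails there, although MA and $\neg$CH hold. In particular (H) fails in this model, already for the colouring $\Delta(x,y)\bmod2$. $\square$
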